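
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}


\title{Differences of two squares from a multiplicatively syndetic set}

\begin{abstract}
Let $R$ be an infinite integral domain of characteristic different from $2$. If $A\subseteq R$ is multiplicatively syndetic, must the set $B(A)$ of all differences $x^2-y^2$ with $x,y\in A$ be multiplicatively thickly syndetic? We show that the answer is no for $\mathbb Z$, for $\mathbb F_q[t]$ with $q$ odd, and for every domain whose fraction field is finitely generated over $\mathbb Q$: there is a syndetic $A$ such that the complement of $B(A)$ contains a nonzero dilate of every finite set of nonzero elements, so that $B(A)$ is not even syndetic. In $\mathbb Z$ one can take $A$ to contain exactly one of $s,2s$ for each $s\ne 0$. In the other direction, the answer is yes whenever $R$ has, up to one fixed dilation, a translate of each finite set inside the nonzero squares; this covers, for example, the ring of all algebraic integers, infinite fields with finitely many square classes, nontrivially valued henselian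 fields and their valuation rings, and pseudo-algebraically closed fields.
\end{abstract}

\section{The question and the answers}\label{sec:intro}

Let $R$ be an integral domain and $S=R\setminus\{0\}$, a commutative semigroup under multiplication. For $s\in S$ and $E\subseteq S$ put $s^{-1}E=\{t\in S: st\in E\}$. The set $E$ is \emph{(multiplicatively) syndetic} if there is a finite set $F\subseteq S$ with $S=\bigcup_{f\in F}f^{-1}E$. In other words, every $s\in S$ is taken into $E$ by one of the finitely many multipliers $f\in F$. We call such an $F$ a \emph{witness}. The set $E$ is \emph{(multiplicatively) thickly syndetic} if for every finite $F\subseteq S$ the set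
\[
\bigcap_{f\in F}f^{-1}E=\{t\in S: tF\subseteq E\}
\]
is syndetic. Thickly syndetic sets are syndetic (take $F=\{1\}$). Negating the definition of syndeticity gives
\begin{equation}\label{eq:nonsynd}
E\text{ is not syndetic}\iff\text{for every finite }F\subseteq S\text{ there is }h\in S\text{ with }hF\cap E=\emptyset .
\end{equation}
A subset of $R$ is said to have one of these properties if its intersection with $S$ has it.

For $A\subseteq R$ let
\[
B(A)=\{x^2-y^2: x,y\in A\}.
\]
The following conjecture is taken from \cite{source}.

\begin{conjecture}
Let $R$ be an infinite integral domain of characteristic different from $2$. If $A\subseteq R$ is multiplicatively syndetic, then $B(A)$ is multiplicatively thickly syndetic.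
\end{conjecture}

The two hypotheses on $R$ exclude trivial failures. In characteristic $2$ we have $x^2-y^2=(x-y)^2$, so $B(A)$ consists of squares; in $\mathbb F_2[t]$ no $s\ne0$ makes both $s$ and $ts$ a square, so $B(A)$ is never thickly syndetic. In the finite field $\mathbb F_3$ the set $A=\{1\}$ is syndetic, and $B(A)=\{0\}$.

For $A=S$ the conclusion is easy to see. Fix $a\in S$; then
\begin{equation}\label{eq:identity}
4as=(s+a)^2-(s-a)^2
\end{equation}
puts every nonzero multiple of $4a$, with two possible exceptions, into $B(S)$. The same argument works whenever a single multiplier takes all of $S$ into $A$.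

\begin{proposition}\label{prop:one}
Let $R$ be an infinite domain of characteristic $\ne2$. If $A$ is syndetic with a one-element witness, then $B(A)$ is thickly syndetic.
\end{proposition}

With two multipliers the picture changes. The identity \eqref{eq:identity} needs both $s+a$ and $s-a$ in $A$, and in $\mathbb Z$ there is little room to replace it: if $h$ is prime and $e\ne0$, then $he=x^2-y^2$ forces $h$ to divide $x+y$ or $x-y$, so the number of representations is bounded in terms of $e$ alone. These few representations can be destroyed.

\begin{theorem}\label{thm:Z}
Let $R=\mathbb Z$ and $\pi=2$, or $R=\mathbb F_q[t]$ with $q$ odd and $\pi=t$. There is a set $A=-A\subseteq S$ such that for each $s\in S$ exactly one of $s,\pi s$ lies in $A$, and such that for every finite $F\subseteq S$ there is $h\in S$ with $hF\cap B(A)=\emptyset$.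
\end{theorem}

Here $A$ is syndetic with witness $\{1,\pi\}$, and by \eqref{eq:nonsynd} the set $B(A)$ is not syndetic, hence not thickly syndetic. So the conjecture is false. By Proposition~\ref{prop:one}, two is the least possible size of a witness in a counterexample.

The same failure occurs over a large class of domains, which need not have unique factorization or finitely many units.

\begin{theorem}\label{thm:fg}
Let $R$ be a domain whose fraction field is finitely generated over $\mathbb Q$ (for example $\mathbb Q$, a number field or an order in one, $\mathbb Z[t]$, $\mathbb Q(t)$). There is a syndetic set $A\subseteq S$ such that every finite $F\subseteq S$ has a dilate $hF$, $h\in S$, disjoint from $B(A)$. In particular the conjecture fails for $R$.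
\end{theorem}

On the other hand, the conclusion of the conjecture holds when squares are plentiful, in the following sense.

\begin{theorem}\label{thm:Sq}
Let $R$ be an infinite domain of characteristic $\ne2$ with the following property.
\begin{quote}
\textup{(Sq)} There is $\lambda\in S$ such that for each finite $D\subseteq R$ there is $\sigma\in R$ with $\sigma+\lambda D\subseteq\{w^2: w\in S\}$.
\end{quote}
Then $B(A)$ is thickly syndetic for every syndetic $A\subseteq R$.
\end{theorem}

\begin{proposition}\label{prop:examples}
Property \textup{(Sq)} holds for the following domains, all assumed of characteristic $\ne2$: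
\begin{enumerate}
\item[\textup{(a)}] infinite domains in which every element is a square, for example the ring of all algebraic integers;
\item[\textup{(b)}] infinite fields $K$ with $K^*/K^{*2}$ finite;
\item[\textup{(c)}] nontrivially valued henselian fields and their valuation rings, for example $\mathbb Q_p$, $\mathbb Z_p$, $k((t))$, $k[[t]]$;
\item[\textup{(d)}] pseudo-algebraically closed fields.
\end{enumerate}
\end{proposition}

So the truth of the statement depends on the arithmetic of $R$; we do not claim a complete classification. Comparing conclusions, we see that no domain in Theorems~\ref{thm:Z} and \ref{thm:fg} satisfies (Sq).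

\section{One multiplier: proof of Proposition~\ref{prop:one}}

Let $\{f\}$ be a witness for $A$, so $fS\subseteq A$. Fix $a\in S$. If $s\in S$ and $s\ne\pm a$, then $f(s+a)$ and $f(s-a)$ lie in $fS\subseteq A$, and multiplying \eqref{eq:identity} by $f^2$ gives $4f^2as\in B(A)$.

Let $G\subseteq S$ be finite, and let $W=\{s\in S: gs=\pm a\text{ for some }g\in G\}$, a finite set. If $s\in S\setminus W$, then $gs\neq\pm a$ for all $g\in G$, so $g\cdot 4f^2as=4f^2a(gs)\in B(A)$. Hence
\[
V:=\bigcap_{g\in G}g^{-1}B(A)\supseteq 4f^2a\,(S\setminus W),
\]
where $4f^2a\in S$ because the characteristic is not $2$. Since $R$ is infinite, there are $N=|W|+1$ distinct elements $k_1,\dots,k_N\in S$. For each $s\in S$ the elements $k_is$ are distinct, so some $k_is$ lies outside $W$, and then $4f^2ak_i\cdot s\in V$. So $V$ is syndetic with witness $\{4f^2ak_1,\dots,4f^2ak_N\}$. \qed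

\section{One prime in the integers, by hand}\label{sec:example}

Let $R=\mathbb Z$. We want $A=-A$ to contain exactly one of $s,2s$ for every $s\ne0$. Split $S$ into the \emph{chains} $m,2m,4m,\dots$ with $m$ odd. On each chain $A$ must consist of every other term, so the only freedom is a choice of phase, one per chain.

Let $h$ be an odd prime, and suppose that we want to keep $he$ out of $B(A)$ for $1\le|e|\le n$. If $he=(x+y)(x-y)$ with $x,y\in A$, then $h$ divides a factor; as $A=-A$, we may change the sign of $y$ and assume that $x+y=ha$. With $b=x-y$ this reads
\[
2x=ha+b,\qquad 2y=ha-b,\qquad ab=e .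
\]
Replacing $(x,y)$ by $(-x,-y)$ if necessary, we may also assume $a>0$. So only finitely many pairs $(a,b)$ are relevant, and changing the sign of $b$ passes from $x$ to its \emph{partner} $y$. It is enough that $A$ never contains both partners.

For $h=83$ and $n=4$ the relevant pairs $(a,b)$ with $a>0$ satisfy $|ab|\le4$ and $a\equiv b\pmod 2$. They and the resulting partners are
\[
\begin{array}{c|cccc}
(a,b)&(1,\pm1)&(1,\pm3)&(3,\pm1)&(2,\pm2)\\\hline
\text{partners}&42,\ 41&43,\ 40&125,\ 124&84,\ 82
\end{array}
\]
and indeed $42^2-41^2=83$, $43^2-40^2=125^2-124^2=3\cdot83$, $84^2-82^2=4\cdot 83$, while $2\cdot83\equiv2\pmod4$ is no difference of squares at all. Choose phases so that $42,43,125\in A$ and $41,40,124\notin A$; this is possible because the six numbers lie on different chains, those of $21,43,125,41,5,31$. The last pair of partners then takes care of itself: $84=2\cdot42\notin A$ and $82=2\cdot41\in A$. Choosing all other phases arbitrarily, subject to $A=-A$, we obtain a set $A$ for which $B(A)$ contains none of $\pm83,\pm166,\pm249,\pm332$.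

The point is that doubling $x$ doubles its partner, so the requirement ``exactly one of two partners is in $A$'' is preserved along chains. Two things remain for the general case.
\begin{itemize}
\item One must make sure that all the requirements coming from one $h$ are consistent, whatever $n$ is. If $h$ is large compared with $n$, then $x$ determines $(a,b)$, and multiplying $x$ by a power of $2$ multiplies $(a,b)$ by the same power, as long as we stay among the relevant $x$. Hence a consistent choice of phases can be written down as a function of $(a,b)$: the exponent of the largest power of $2$ dividing both $a$ and $b$ counts steps along the chain, and the sign of $ab$ distinguishes partners.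
\item One must treat infinitely many $h$ simultaneously. We choose them so that they involve disjoint sets of chains.
\end{itemize}

\section{The integers and polynomials over a finite field}

\begin{proof}[Proof of Theorem~\ref{thm:Z}]
Let $|\cdot|$ be the usual absolute value on $\mathbb Z$, or $|s|=q^{\deg s}$ (with $|0|=0$) on $\mathbb F_q[t]$. It is multiplicative, satisfies the triangle inequality, is at least $1$ on $S$, and the sets $E_n=\{e\in S:|e|\le n\}$ are finite with union $S$. Also $|2|\in\{1,2\}$ and $|\pi|\ge2$.

We also need a sign. On $\mathbb Z$ let $\operatorname{sgn}$ be the usual one. On $\mathbb F_q[t]$ choose $P$ with $\mathbb F_q^*=P\sqcup(-P)$, which is possible as $q$ is odd, and for $s\in S$ let $\operatorname{sgn}(s)=1$ if the leading coefficient of $s$ is in $P$ and $-1$ otherwise. In both cases $\operatorname{sgn}(-s)=-\operatorname{sgn}(s)$ and $\operatorname{sgn}(\pi^2s)=\operatorname{sgn}(s)$. Let $v_\pi(s)$ be the exponent of $\pi$ in $s$.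

\medskip\noindent\textbf{The phase function for one prime.}
Let $n\ge1$ and let $h\in S$ be prime with $|h|>5n^2$. Let $Q=Q_{h,n}$ be the finite set of $x\in S$ for which there are $a,b\in E_n$ with
\[
2x=ha+b .
\]
We call $(a,b)$ the \emph{coordinates} of $x$. This is justified by the first of the following two facts.

\smallskip
(i) \emph{The coordinates are unique.} If $ha+b=ha'+b'$ with $a,b,a',b'\in E_n$, then $|h||a-a'|=|b'-b|\le2n<|h|$. Since nonzero elements have absolute value at least $1$, this gives $a=a'$, and then $b=b'$.

\smallskip
(ii) \emph{If $x$ and $\pi^kx$, $k\ge0$, lie in $Q$ and $x$ has coordinates $(a,b)$, then $\pi^kx$ has coordinates $(\pi^ka,\pi^kb)$.} Let $(a',b')$ be the coordinates of $\pi^kx$. We have $|2x|\ge|h|-n\ge|h|/2$ and $|2\pi^kx|\le n|h|+n\le2n|h|$, so $|\pi|^k\le4n$. From $ha'+b'=\pi^k(ha+b)$ we obtain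
\[
|h|\,|\pi^ka-a'|=|b'-\pi^kb|\le n+4n^2\le5n^2<|h| .
\]
Hence $a'=\pi^ka$ and $b'=\pi^kb$.

\smallskip
For $x\in Q$ with coordinates $(a,b)$ define
\[
\theta(x)=\min\bigl(v_\pi(a),v_\pi(b)\bigr)+\delta(ab)\in\mathbb Z/2,\qquad
\delta(c)=\begin{cases}1&\text{if }\operatorname{sgn}(c)=-1,\\0&\text{if }\operatorname{sgn}(c)=1.\end{cases}
\]
It has three properties.
\begin{itemize}
\item $\theta(\pi^kx)=\theta(x)+k$ whenever $k\ge0$ and $x,\pi^kx\in Q$. By (ii), the minimum grows by $k$, and $\operatorname{sgn}(\pi^{2k}ab)=\operatorname{sgn}(ab)$.
\item $Q=-Q$ and $\theta(-x)=\theta(x)$, since $-x$ has coordinates $(-a,-b)$.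
\item If $x,y\in Q$ have coordinates $(a,b)$ and $(a,-b)$, then $\theta(y)=\theta(x)+1$, since $\operatorname{sgn}(-ab)=-\operatorname{sgn}(ab)$.
\end{itemize}

\medskip\noindent\textbf{Choice of the primes.}
Each $s\in S$ is uniquely $s=\pi^km$ with $k\ge0$ and $\pi\nmid m$; put $c(s)=m$, the label of the chain of $s$. We choose primes $h_1,h_2,\dots$ inductively with $|h_n|>5n^2$ such that, with $Q_n=Q_{h_n,n}$, the set $c(Q_n)$ is disjoint from the finite set $T=\bigcup_{i<n}c(Q_i)$.

This is possible for the following reason. A prime $h$ violates disjointness only if $2\pi^km=ha+b$ for some $m\in T$, $a,b\in E_n$ and $k\ge0$. Given $(k,m,a,b)$ there is at most one such $h$, as $a\ne0$. If moreover $|h|\le X$, then $|\pi|^k\le|2\pi^km|\le nX+n$, which leaves at most a constant times $1+\log X$ values of $k$. So at most $C(1+\log X)$ primes with $|h|\le X$ are excluded, where $C$ does not depend on $X$. On the other hand, the number of positive primes up to $X$ is at least a constant times $X/\log X$ by Chebyshev's theorem, and by Gauss' count there are $q^D/D+O(q^{D/2})$ monic irreducible polynomials of degree $D$. In both cases there are arbitrarily large admissible primes.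

\medskip\noindent\textbf{Definition of $A$.}
Let $\pi\nmid m$. If $m\in c(Q_n)$ for some $n$, this $n$ is unique; pick $x=\pi^km\in Q_n$ and put $\varepsilon(m)=\theta(x)+k\in\mathbb Z/2$. This does not depend on $x$, because $\theta(\pi^{k'}m)-\theta(\pi^km)=k'-k$ whenever both elements lie in $Q_n$. For all other $m$ put $\varepsilon(m)=0$. Let
\[
A=\{\pi^km:\ \pi\nmid m,\ k\ge0,\ k\equiv\varepsilon(m)\bmod2\}.
\]
Exactly one of $s,\pi s$ lies in $A$ for every $s\in S$. Since $Q_n=-Q_n$ and $\theta(-x)=\theta(x)$, we have $\varepsilon(-m)=\varepsilon(m)$, so $A=-A$. Finally, for $x=\pi^km\in Q_n$ the condition $k\equiv\varepsilon(m)=\theta(x)+k$ says that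
\begin{equation}\label{eq:membership}
x\in A\iff\theta(x)=0\qquad(x\in Q_n).
\end{equation}

\medskip\noindent\textbf{Conclusion.}
We claim that $h_nE_n\cap B(A)=\emptyset$ for every $n$. Write $h=h_n$ and suppose that $he=x^2-y^2=(x+y)(x-y)$ with $e\in E_n$ and $x,y\in A$. The prime $h$ divides one of the factors, and since $A=-A$ we may replace $y$ by $-y$ if necessary and assume $x+y=ha$. Put $b=x-y$. Then $ab=e$, so $a,b\in S$, and $|a|,|b|\le|e|\le n$ because $|\cdot|\ge1$ on $S$. Now $2x=ha+b$ and $2y=ha-b$, so $x,y\in Q_n$ have coordinates $(a,b)$ and $(a,-b)$. Hence $\theta(y)=\theta(x)+1$, and by \eqref{eq:membership} exactly one of $x,y$ lies in $A$, a contradiction.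

Every finite $F\subseteq S$ lies in some $E_n$, and then $h_nF\cap B(A)=\emptyset$.
\end{proof}

\section{Finitely generated fraction fields}\label{sec:fg}

Throughout this section $K$ is the fraction field of $R$ and is finitely generated over $\mathbb Q$, except that Lemma~\ref{lem:graph} is more general. Then $\mathbb Z\subseteq R$, and $S$ is countable. Write $K^2=\{y^2:y\in K\}$.

The argument of the previous section used that $h$ is prime in $R$ and that balls are finite. Now an element $he$ may have infinitely many factorizations (if $R$ is a field, each $a\in S$ gives one), so we can no longer list the pairs $(x,y)$ to be avoided and find a phase function for them. What survives is a local finiteness: for fixed $x$ and $z$, the equation $x^2-y^2=z$ has at most two solutions $y$. If we want $B(A)$ to avoid a set $Z$, then each $x$ has few forbidden partners, provided that $x^2-z$ is a square for only few $z\in Z$. Lemma~\ref{lem:graph} says that a uniform bound on this number is all we need. The rest of the section constructs such a $Z$ containing dilates of all finite subsets of $S$.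

\subsection{Avoiding a set of differences}

We recall the symmetric form of the Lov\'asz local lemma, with $\mathrm e=2.718\ldots$: if finitely many events have probability at most $p$ each, each is mutually independent of all but at most $D$ of the others, and $\mathrm e\,p\,(D+1)\le1$, then with positive probability none of them occurs.

\begin{lemma}\label{lem:graph}
Let $R$ be a domain of characteristic $0$, let $Z=-Z\subseteq S$, and let $d\ge1$ be an integer such that for every $x\in S$ at most $d$ elements $z\in Z$ make $x^2-z$ a square in $R$. Then there is a syndetic $A\subseteq S$ with $B(A)\cap Z=\emptyset$.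
\end{lemma}

\begin{proof}
Let $G$ be the graph on $S$ in which $x\sim y$ if and only if $x^2-y^2\in Z$. This relation is symmetric since $Z=-Z$, and has no loops since $0\notin Z$. Each $x$ has at most $2d$ neighbors: there are at most $d$ possible values $z=x^2-y^2$, and for each of them at most two $y$.

Multiplication by $2$ on $S$ is injective, and $2^ks=s$ only for $k=0$. So $S$ splits into chains $\{2^km\}_{k\ge0}$ (with $m\notin2S$) or $\{2^km\}_{k\in\mathbb Z}$. Fix an integer $b\ge4\mathrm e\,d$ and split each chain into consecutive blocks of length $b$, starting at $m$ in the first case. We claim that one can choose one element from each block so that no two chosen elements are adjacent in $G$.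

The set of all choices is a product of finite sets, hence compact, and for each edge between different blocks the choices that do not contain both ends form a closed set. So by compactness it suffices to satisfy the conditions for finitely many edges, and these involve finitely many blocks. In these blocks, choose elements independently and uniformly. For an edge between different blocks, the bad event that both ends are chosen has probability $b^{-2}$. It depends only on the choices in two blocks, so it is mutually independent of all events belonging to edges that meet neither block. The two blocks have $2b$ elements, which meet at most $2b\cdot2d$ edges including the given one. So we may take $D+1=4bd$ in the local lemma, and $\mathrm e\,b^{-2}\cdot4bd=4\mathrm e\,d/b\le1$. Hence some choice avoids all the bad events. Edges inside a block do no harm, since only one element of a block is chosen.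

Let $A$ be the set of chosen elements. For $s\in S$ the block following that of $s$ consists of elements $2^js$ with $1\le j\le2b-1$ and contains an element of $A$; so $A$ is syndetic with witness $\{2,2^2,\dots,2^{2b-1}\}$. If $x,y\in A$ and $x^2-y^2\in Z$, then $x$ and $y$ are adjacent, which is excluded.
\end{proof}

\subsection{Five simultaneous squares}

To bound the number of $z$ with $x^2-z\in K^2$, we note that several such conditions at once define a curve of large genus. We use Faltings' theorem: a smooth projective geometrically irreducible curve of genus at least $2$ over a field finitely generated over $\mathbb Q$ has only finitely many rational points (\cite{Faltings} for number fields, \cite{FW} in general).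

\begin{lemma}\label{lem:curve}
Let $\ell_0,\dots,\ell_4\in K[X,W]$ be nonzero, pairwise non-proportional linear forms. Let $\Gamma\subset\mathbb P^4$ be the set of points $(x_0:\dots:x_4)$ over $\overline K$ with
\[
(x_0^2:\dots:x_4^2)=\bigl(\ell_0(X,W):\dots:\ell_4(X,W)\bigr)\quad\text{for some }(X:W)\in\mathbb P^1 .
\]
Then the set $\Gamma(K)$ of $K$-rational points of $\Gamma$ is finite.
\end{lemma}

\begin{proof}
Since two non-proportional forms have no common zero on $\mathbb P^1$ and are linearly independent, $(X:W)\mapsto(\ell_0:\dots:\ell_4)$ is an isomorphism of $\mathbb P^1$ onto a line $\ell\subset\mathbb P^4$. Let $L_1,L_2,L_3$ be linearly independent linear forms over $K$ in $u_0,\dots,u_4$ cutting out $\ell$. Then $\Gamma$ is given by the three quadrics $L_i(x_0^2,\dots,x_4^2)=0$, and it has dimension $1$ because the map $\Gamma\to\ell$, $(x_k)\mapsto(x_k^2)$, is finite and surjective.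

\emph{Smoothness.} Suppose that the Jacobian matrix of the three quadrics has rank less than $3$ at a point of $\Gamma$ over $\overline K$. Then some nonzero combination $L=\sum_kl_ku_k$ of the $L_i$ satisfies $l_kx_k=0$ for all $k$. At most one $x_k$ vanishes, because no two of the $\ell_k$ vanish at the same point. So $L=l_ku_k$ with $l_k\ne0$ for some $k$. As $L$ vanishes on $\ell$, the form $\ell_k$ is zero, a contradiction. Hence $\Gamma$ is a smooth complete intersection curve. Complete intersections of positive dimension in projective space are geometrically connected, so $\Gamma$ is geometrically irreducible.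

\emph{Genus.} The map $\Gamma\to\ell\cong\mathbb P^1$ has degree $2^5/2=16$: over a point where no $\ell_k$ vanishes there are $2^5$ choices of signs, up to a common sign. Over each of the five distinct zeros of the $\ell_k$ there are $2^4/2=8$ points. By the Riemann--Hurwitz formula (characteristic $0$), $2g-2=16\cdot(-2)+5\cdot(16-8)=8$, so $g=5$. Faltings' theorem applies.
\end{proof}

With $m\ge3$ forms instead of five the same computation gives $2g-2=2^{m-2}(m-4)$, so five is the smallest number for which the genus exceeds $1$.

\subsection{A prime that makes given elements nonsquares}

\begin{lemma}\label{lem:prime}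
Let $X,E\subseteq K^*$ be finite and let $\mathcal K\subseteq K^*/K^{*2}$ be finite. There is a prime number $h$ whose class is not in $\mathcal K$ such that $x^2-he\notin K^2$ for all $x\in X$, $e\in E$.
\end{lemma}

\begin{proof}
We find a congruence condition on $h$ for each pair $(x,e)$, by mapping a suitable subring of $K$ to a finite prime field.

\emph{The subring.} Fix $(x,e)\in X\times E$. Let $t_1,\dots,t_r$ be a transcendence basis of $K$ over $\mathbb Q$ and $P=\mathbb Z[t_1,\dots,t_r]$, so that $K$ is a finite separable extension of $\operatorname{Frac}P$. Every element of $K$ is a root of a polynomial over $P$ with some nonzero leading coefficient $g$, and is therefore integral over $P[1/g]$. Taking a product of three such $g$, we see that $x,e,e^{-1}$ lie in the integral closure $O$ of $P[1/g]$ in $K$ for some $g$. Since $P[1/g]$ is noetherian and integrally closed and $K/\operatorname{Frac}P$ is finite separable, $O$ is a finite $P[1/g]$-module, hence a finitely generated ring; and $O$ is integrally closed in $K$.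

\emph{Homomorphisms to prime fields.} The ring $O\otimes\mathbb Q$ is a nonzero finitely generated $\mathbb Q$-algebra, so by the Nullstellensatz it has a quotient $L'$ that is a number field. Finitely many generators of $O$ map into $\mathcal O_{L'}[1/N]$ for some integer $N\ge1$, and hence so does $O$. Infinitely many primes $p$ have a prime of $\mathcal O_{L'}$ of degree one above them, and for those not dividing $N$ we get a homomorphism $O\to\mathbb F_p$.

\emph{The congruence.} So for the finitely many pairs $(x,e)$, with rings $O=O_{x,e}$, we can choose homomorphisms $\varphi_{x,e}:O_{x,e}\to\mathbb F_p$ with pairwise distinct odd primes $p=p_{x,e}$. Fix one pair and write $\varphi=\varphi_{x,e}$. As $e$ is a unit of $O$, $\varphi(e)\ne0$. Let $c\in\mathbb F_p$ be a nonsquare and $r=r_{x,e}=(\varphi(x)^2-c)/\varphi(e)$; then $r\ne0$, since $c\ne\varphi(x)^2$. Suppose that an integer $h$ with residue class $r$ modulo $p$ satisfies $x^2-he=y^2$ with $y\in K$. Then $y$ is integral over $O$, so $y\in O$, and $\varphi(y)^2=\varphi(x)^2-r\varphi(e)=c$, a contradiction. So the congruence $h\equiv r_{x,e}\pmod{p_{x,e}}$ ensures that $x^2-he\notin K^2$. As all $r_{x,e}$ are nonzero,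 the Chinese remainder theorem and Dirichlet's theorem give infinitely many primes $h$ satisfying all these congruences.

\emph{The classes.} It remains to see that each class in $K^*/K^{*2}$ contains only finitely many prime numbers. The algebraic closure $L$ of $\mathbb Q$ in $K$ is a number field, because subextensions of finitely generated field extensions are finitely generated. If $h\ne h'$ are primes in the same class, then $\sqrt{hh'}\in L$. For fixed $h$ and varying $h'$ the quadratic fields $\mathbb Q(\sqrt{hh'})$ are distinct, and $L$ has only finitely many subfields.
\end{proof}

\subsection{Constructing the set of avoided differences}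

\begin{proof}[Proof of Theorem~\ref{thm:fg}]
Since $S$ is countable, there are finite sets $E_1\subseteq E_2\subseteq\cdots$ with $E_n=-E_n$ and $\bigcup_nE_n=S$. We choose primes $h_1,h_2,\dots$ inductively and put
\[
Z_n=\bigcup_{m\le n}h_mE_m,\qquad N_n(x)=\{z\in Z_n: x^2-z\in K^2\}\quad(x\in K^*),
\]
with $Z_0=\emptyset$. The aim is to bound $|N_n(x)|$ independently of $n$ and $x$. A new $h_n$ may enlarge $N_{n-1}(x)$ by several elements. We make sure that it does so by at most three, and by none when $N_{n-1}(x)$ already has at least three elements.

\emph{The elements to be protected.} The set $X_{n-1}=\{x\in K^*:|N_{n-1}(x)|\ge3\}$ is finite. Indeed, suppose that $x^2-z_i=y_i^2$ with distinct $z_1,z_2,z_3\in Z_{n-1}$ and $y_i\in K$. The forms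
\[
X,\quad W,\quad X-z_1W,\quad X-z_2W,\quad X-z_3W
\]
are pairwise non-proportional, as the $z_i$ are distinct and nonzero. Their values at $(X,W)=(x^2,1)$ are the squares of $x,1,y_1,y_2,y_3$, so $(x:1:y_1:y_2:y_3)$ is one of finitely many points by Lemma~\ref{lem:curve}. It determines $x$, and there are finitely many triples $(z_1,z_2,z_3)$.

\emph{Conditions on $h=h_n$.} We choose a prime $h$ with the following properties.
\begin{enumerate}
\item[(1)] For every $x\in K^*$ at most three $e\in E_n$ satisfy $x^2-he\in K^2$.
\item[(2)] If $x\in X_{n-1}$ and $e\in E_n$, then $x^2-he\notin K^2$.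
\end{enumerate}
Suppose that (1) fails: $x^2-he_j=y_j^2$ for distinct $e_1,\dots,e_4\in E_n$ and some $y_j\in K$. Then $(x:y_1:\dots:y_4)$ is a $K$-point of the curve of Lemma~\ref{lem:curve} for the forms $X$, $X-e_1W,\dots,X-e_4W$, evaluated at $(X,W)=(x^2,h)$. This curve does not depend on $h$, so for each of the finitely many quadruples $(e_j)$ only finitely many points occur. The point and the quadruple determine the class of $h$ in $K^*/K^{*2}$: we have $h=(x^2-y_1^2)/e_1$, and rescaling the coordinates multiplies the right-hand side by a square. Hence (1) holds unless the class of $h$ belongs to a certain finite set $\mathcal K$. Lemma~\ref{lem:prime} with this $\mathcal K$, $X=X_{n-1}$ and $E=E_n$ supplies $h_n$.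

\emph{The bound.} Let $Z=\bigcup_nZ_n$. Then $Z=-Z\subseteq S$. For each $x\in K^*$ at most five $z\in Z$ satisfy $x^2-z\in K^2$. If $|N_n(x)|\le2$ for all $n$, this is clear. Otherwise let $n$ be the first index with $|N_n(x)|\ge3$. By (1), $|N_n(x)|\le2+3=5$. For every $m>n$ we have $x\in X_{m-1}$, so by (2) the set $h_mE_m$ contributes nothing.

By Lemma~\ref{lem:graph} with $d=5$ there is a syndetic $A\subseteq S$ with $B(A)\cap Z=\emptyset$. Every finite $F\subseteq S$ lies in some $E_n$, and $h_nF\subseteq h_nE_n\subseteq Z$ is disjoint from $B(A)$, with $h_n\in\mathbb Z\setminus\{0\}\subseteq S$.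
\end{proof}

Since $4\mathrm e\cdot5<55$, we may take blocks of length $55$, and the proof gives $A$ the witness $\{2,2^2,\dots,2^{109}\}$. Finite generation of $K$ is used for the countability of $S$, in Faltings' theorem and twice in Lemma~\ref{lem:prime}. It cannot simply be dropped: Theorem~\ref{thm:Sq} and Proposition~\ref{prop:examples} give the opposite answer for $\mathbb Q_p$ and for $\overline{\mathbb Q}$.

\section{When squares are plentiful}\label{sec:Sq}

We begin with the first nontrivial case of Theorem~\ref{thm:Sq}. Let $A\subseteq S$ be syndetic with witness $F=\{f_1,f_2\}$, and let us only show that $B(A)$ is syndetic. Choose distinct $b_1,b_2,b_3\in R$ and let $t\in S$. By (Sq) there are $\sigma\in R$ and nine elements $x_{ij}\in S$ with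
\[
x_{ij}^2=\sigma+\lambda t(b_i+b_j)\qquad(1\le i,j\le3).
\]
For each $(i,j)$ one of $f_1x_{ij},f_2x_{ij}$ lies in $A$; label $(i,j)$ by a corresponding $f$. Suppose that two distinct points $(i,j),(i',j)$ both have label $f_1$. Then $(f_1x_{i'j})^2-(f_1x_{ij})^2=\lambda f_1^2(b_{i'}-b_i)\,t$ lies in $B(A)$. Likewise, two distinct points $(i,j),(i,j')$ with label $f_2$ give $\lambda f_2^2(b_{j'}-b_j)\,t\in B(A)$. One of these must happen: otherwise each of the three lines in the first direction has at most one point labeled $f_1$ and each of the three lines in the second direction at most one point labeled $f_2$, which accounts for at most six of nine points. So one of finitely many multipliers, chosen independently of $t$, takes $t$ into $B(A)$.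

The idea is thus to assign to each possible label its own coordinate direction, so that the unknown square $f^2$ is the same at both ends of a line in direction $f$. For thick syndeticity we must find $s$ with $est\in B(A)$ for all $e$ in a given finite set $E$ at once. If this fails for every $s$ in a finite set, the element $e$ responsible for the failure depends on $s$. Ramsey's theorem makes it constant on each axis of the grid, and we then build this $e$ into the grid.

\begin{proof}[Proof of Theorem~\ref{thm:Sq}]
Let $\lambda$ be as in (Sq). Replacing $A$ by $A\cap S$ only shrinks $B=B(A)$, so assume $A\subseteq S$. Let $F\subseteq S$ be a witness for $A$ and $k=|F|$. Let $E\subseteq S$ be finite and nonempty, and $V=\bigcap_{e\in E}e^{-1}B$; we show that $V$ is syndetic. (For $E=\emptyset$ the intersection is $S$.)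

By Ramsey's theorem choose $M$ such that for every coloring of the pairs from $\{1,\dots,M\}$ with $|E|$ colors there is a set of size $k+1$ all of whose pairs have the same color. Let $b_1,\dots,b_M\in R$ be distinct, which is possible since $R$ is infinite, and put
\[
H=\{\lambda f^2(b_j-b_i): f\in F,\ 1\le i<j\le M\}\subseteq S .
\]
We claim that for each $t\in S$ some $s\in H$ satisfies $st\in V$; then $H$ is a witness for $V$.

Suppose that this fails for $t$. Then for every $s\in H$ we can choose $e(s)\in E$ with $e(s)\,s\,t\notin B$. For each $f\in F$ color the pair $i<j$ with $e(\lambda f^2(b_j-b_i))$, and let $I_f\subseteq\{1,\dots,M\}$ have size $k+1$, with all its pairs of the same color $e_f$. For a point $n=(n_f)_{f\in F}$ of the grid $\prod_{f\in F}I_f$ put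
\[
\phi(n)=\sum_{f\in F}e_fb_{n_f}\in R .
\]
Property (Sq), applied to the finite set of all $t\phi(n)$, gives $\sigma\in R$ and $x_n\in S$ with $x_n^2=\sigma+\lambda t\phi(n)$ for every $n$. Since $F$ is a witness, we can choose $\chi(n)\in F$ with $\chi(n)x_n\in A$.

Let $n,n'$ differ only in the coordinate $f$, with $n_f=i<n'_f=j$, and suppose that $\chi(n)=\chi(n')=f$. With $s=\lambda f^2(b_j-b_i)\in H$ we have $e(s)=e_f$ and
\[
(fx_{n'})^2-(fx_n)^2=f^2\lambda t\bigl(\phi(n')-\phi(n)\bigr)=f^2\lambda t\,e_f(b_j-b_i)=e(s)\,s\,t .
\]
The left-hand side is in $B$ because $fx_n,fx_{n'}\in A$, but $e(s)\,s\,t\notin B$. This contradiction shows that each line of the grid in direction $f$ contains at most one point with $\chi=f$. There are $(k+1)^{k-1}$ lines in direction $f$. Summing over $f\in F$, the grid has at most $k(k+1)^{k-1}<(k+1)^k$ points, a contradiction.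
\end{proof}

\section{Rings with property (Sq)}

\begin{proof}[Proof of Proposition~\ref{prop:examples}]
Let $D\subseteq R$ be finite. Enlarging $D$, we may assume $|D|\ge2$; all domains below are infinite.

\medskip\noindent\textbf{(a)} Take $\lambda=1$ and $\sigma\notin-D$. Then all $\sigma+d$ with $d\in D$ are nonzero, and they are squares.

\medskip\noindent\textbf{(b)} Let $G=K^{*2}$, with coset representatives $g_1,\dots,g_r$ in $K^*$, and take $\lambda=1$. Coloring $K$ by cosets of $G$ leads to a translate of a dilate of $D$ in \emph{some} coset; we prepare for all the cosets by working with $D'=\{g_jd: j\le r,\ d\in D\}$.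

The Hales--Jewett theorem says that for some $N$ every coloring of $D'^N$ with $r+1$ colors has a monochromatic combinatorial line. Such a line is a set $\{w(d'): d'\in D'\}$, where for some nonempty $I\subseteq\{1,\dots,N\}$ we have $w(d')_i=d'$ for $i\in I$, while $w(d')_i$ does not depend on $d'$ for $i\notin I$. Choose $\beta_1,\dots,\beta_N\in K$ inductively so that all nonempty subset sums are nonzero: $\beta_i$ has to avoid $0$ and the negatives of finitely many earlier sums. Color $w\in D'^N$ by the coset of $G$ containing $\sum_i\beta_iw_i$, or by a separate color if this sum is $0$. On a monochromatic line the sums form a set $a+bD'$ with $b=\sum_{i\in I}\beta_i\ne0$. Since $|D'|\ge2$, this set is not $\{0\}$, so it lies in a coset $\kappa$ of $G$. Choose $j$ with $\kappa=bg_jG$. For $d\in D$ we have $g_jd\in D'$, so $a+bg_jd\in bg_jG$ and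
\[
\frac a{bg_j}+d\in G .
\]
So $\sigma=a/(bg_j)$ works.

\medskip\noindent\textbf{(c)} Let $(K,v)$ be henselian, $v$ nontrivial. If $v(m)>0$, then $T^2+T-m$ reduces to $T(T+1)$, which has the simple root $0$; by henselianity it has a root $T\in K$ with $v(T)>0$. Thus
\begin{equation}\label{eq:hensel}
1+4m=1+4T+4T^2=(1+2T)^2,\qquad 1+2T\text{ a unit of the valuation ring.}
\end{equation}
For $R=K$ take $\lambda=1$. The value group is a nontrivial ordered group, so it has no least element. Hence there is $u\in K^*$ with $v(u)<0$ and $v(u)<v(d)-v(4)$ for all nonzero $d\in D$. Then $2v(u)<v(u)<v(d)-v(4)$ for these $d$, so $m=d/(4u^2)$ has $v(m)>0$ for all $d\in D$, and by \eqref{eq:hensel} $u^2+d=u^2(1+4m)$ is a nonzero square. Put $\sigma=u^2$. For the valuation ring take $\varpi\ne0$ with $v(\varpi)>0$, $\lambda=4\varpi$ and $\sigma=1$: by \eqref{eq:hensel} with $m=\varpi d$, each $1+4\varpi d$ is the square of a unit. That $4\ne0$ is used in both cases.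

\medskip\noindent\textbf{(d)} A field $K$ is pseudo-algebraically closed if every geometrically integral $K$-variety has a $K$-rational point. Applying this to nonempty open subsets, one sees that the $K$-rational points of a geometrically integral $K$-variety are then Zariski dense; see \cite{FJ}. Such a $K$ of characteristic $\ne2$ is infinite. Indeed, if $|K|=q$ and $c\in K$ is a nonsquare, then the curve $y^2=x^q-x+c$ has no $K$-point, but it is geometrically integral, because $x^q-x+c$ has derivative $-1$, so it is squarefree and nonconstant and hence not a square in $\overline K(x)$.

Take $\lambda=1$ and consider the affine curve $C$ with coordinates $s$ and $y_d$ $(d\in D)$ and equations $y_d^2=s+d$. Its coordinate ring over $\overline K$ is free of rank $2^{|D|}$ over $\overline K[s]$, hence embeds in its localization at the nonzero elements of $\overline K[s]$. The elements $s+d$ are pairwise non-associated primes of $\overline K[s]$, so they are independent in $\overline K(s)^*/\overline K(s)^{*2}$. Since the characteristic is not $2$, the field $\overline K(s)(\sqrt{s+d}: d\in D)$ has degree $2^{|D|}$ over $\overline K(s)$, and the localization maps isomorphically onto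 it. So $C$ is geometrically integral, and its open subset $\prod_dy_d\ne0$ is nonempty. A $K$-point of this open subset gives $\sigma=s\in K$ with $\sigma+d=y_d^2$ and $y_d\in K^*$ for all $d\in D$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Partition Regular Systems Of Homogeneous Polynomial Equations},
\url{http://zmd.home.amu.edu.pl/sites/default/files/abstract/RamseyTheoryOnLargeSetsTalk-Handout.pdf}

\bibitem{Faltings}
G.~Faltings, Invent. Math. \textbf{73} (1983).

\bibitem{FW}
\emph{Complements to Mordell}, in: Faltings--W\"ustholz et al., \emph{Rational Points}.

\bibitem{FJ}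
Fried--Jarden, \emph{Field Arithmetic}.

\end{thebibliography}

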